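# Every binary form of degree $de$ is a sum of $d$ $d$-th powers of forms of degree $e$

## 1. Forms, level sets, and polynomial curves

All varieties are over $\mathbb C$. "A general point has property $Q$" means that $Q$ holds outside a proper Zariski closed subset.

**Definition 1 (forms).** $\mathbb C[x,y]_{(k)}$ is the space of homogeneous polynomials (forms) of degree $k$ in $x,y$. It has dimension $k+1$. If $F\in\mathbb C[z_1,\dots,z_n]$ is a form of degree $d$ and $h_1,\dots,h_n\in\mathbb C[x,y]_{(e)}$, then $F(h_1,\dots,h_n)\in\mathbb C[x,y]_{(de)}$; we say that this form of degree $de$ is a *value* of $F$ on forms of degree $e$.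

Example: the values of the Fermat form $z_1^d+\dots+z_n^d$ are the sums of $n$ $d$-th powers. The values of $z_1z_2$ on forms of degree $e$ are the products of two forms of degree $e$.

**Definition 2 (smooth form).** A form $F\in\mathbb C[z_1,\dots,z_n]$ of degree $d\ge 2$ is *smooth* if $\nabla F(z)\ne0$ for all $z\neq0$.

Example: the Fermat form is smooth, since its gradient is $d(z_1^{d-1},\dots,z_n^{d-1})$. The form $z_1z_2$ is smooth, with gradient $(z_2,z_1)$. The form $z_1z_2z_3$ is not: its gradient $(z_2z_3,z_1z_3,z_1z_2)$ vanishes at $(1,0,0)$.

We write $u\cdot v=\sum u_iv_i$. Euler's identity for a form of degree $d$ reads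
$$\nabla F(z)\cdot z=d\,F(z). \tag{1}$$
So the gradient can vanish only at points where $F$ vanishes.

**Definition 3 (the level set $U$).** For a nonzero form $F$ of degree $d\ge2$ in $d$ variables (the number of variables equals the degree), put $U=\{c\in\mathbb C^d: F(c)=1\}$.

By homogeneity $U\neq\emptyset$, and by (1) the gradient is nonzero on $U$. So $U$ is a smooth hypersurface of pure dimension $d-1$, with tangent space $T_cU=\{k\in\mathbb C^d:\nabla F(c)\cdot k=0\}$. Smoothness of $F$ is not needed for this. Example: for $F=z_1z_2$, $U$ is the hyperbola $z_1z_2=1$.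

**Definition 4 (polynomial curves and the bad set).** A *polynomial curve of degree $s$ on $U$* is a tuple $h=(h_1,\dots,h_d)\in\mathbb C[t]^d$ with $F(h(t))\equiv 1$ and $\max_i\deg h_i=s$. Let $B_e\subset U$ be the set of points $h(0)$, where $h$ runs over the nonconstant polynomial curves on $U$ of degree at most $e$.

Example: for $F=z_1^3+z_2^3+z_3^3$ and any $u\in\mathbb C$, the curve $h(t)=(1,\,u+t,\,-u-t)$ lies on $U$. So $(1,u,-u)\in B_1$ for all $u$, and $\dim\overline{B_1}\ge1$. For $F=z_1\cdots z_d$, on the other hand, $h_1\cdots h_d=1$ in $\mathbb C[t]$ forces every $h_i$ to be constant, so $B_e=\emptyset$ for all $e$.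

**Definition 5 (weights and multiplicities).** Give variables $a_1,\dots,a_N$ positive integer weights $\omega_1,\dots,\omega_N$. A polynomial $P(a)$ is *weighted homogeneous of weight $m$* if $P(\lambda^{\omega_1}a_1,\dots,\lambda^{\omega_N}a_N)=\lambda^mP(a)$. If a system $P_1(a)=b_1,\dots,P_M(a)=b_M$ has finitely many solutions, the *multiplicity* of a solution is the dimension of the local ring of $\mathbb C[a]/(P_1-b_1,\dots,P_M-b_M)$ at that point. The number of solutions counted with multiplicity is the dimension of the whole quotient ring.

Example: with weights $1,2$ the polynomial $a_1^2+5a_2$ has weight $2$. The equation $a_1^2=b$ has two solutions counted with multiplicity for every $b$, including $b=0$.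

**Definition 6 (log canonical pair).** Let $Y$ be a normal variety and $D$ an effective divisor with integer coefficients such that $K_Y+D$ is Cartier. Locally on $Y$ there is a rational form $\omega$ of top degree with $\operatorname{div}\omega=-D$, unique up to a nowhere vanishing function. The pair $(Y,D)$ is *log canonical* if for every projective birational $g:\widetilde Y\to Y$ with $\widetilde Y$ smooth, $g^*\omega$ has at most a simple pole along every prime divisor of $\widetilde Y$.

It is a textbook fact that one log resolution suffices as a test. In particular, a smooth $Y$ with a reduced simple normal crossings divisor $D$ is log canonical, because the identity is a log resolution. Example: $(\mathbb P^{d-1},\{z_1\cdots z_d=0\})$ is log canonical, and so is $(\mathbb P^{d-1},\{F=0\})$ for a smooth form $F$. Non-example: three concurrent lines $v_1v_2(v_1-v_2)=0$ in the plane. Here $\omega=\dfrac{dv_1\wedge dv_2}{v_1v_2(v_1-v_2)}$, and on the blow-up chart $v_2=v_1w$ it becomes $\dfrac{dv_1\wedge dw}{v_1^2\,w(1-w)}$, with a double pole along $v_1=0$. Taking $g=\mathrm{id}$ over the smooth locus shows that a log canonical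 $D$ is reduced.

## 2. Shapiro's conjecture and four theorems

Fix $d,e\ge1$. A form of degree $de$ in two variables is given. How many $d$-th powers of forms of degree $e$ are needed to write it as a sum? Boris Shapiro's conjecture says that $d$ always suffice. The source of the problem is "The monic rank and instances of Shapiro's Conjecture" (https://arthurbik.github.io/talks/mega19.pdf). The known results are the cases $e=1$, $d=1$, $d=2$, and $(d,e)=(3,2)$ (Lundqvist, Oneto, Reznick and Shapiro). We prove the conjecture in full.

**Theorem A.** Let $d,e\ge1$. Every $f\in\mathbb C[x,y]_{(de)}$ can be written $f=h_1^d+\cdots+h_d^d$ with $h_i\in\mathbb C[x,y]_{(e)}$.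

**Theorem B.** Let $d\ge 2$, $e\ge 1$, let $F$ be a smooth form of degree $d$ in $d$ variables, and let $U=\{F=1\}$. There is a closed set $\overline{B_e}\subset U$ with $\dim \overline{B_e}\le d-2$, depending only on $F$ and $e$, such that for every $c\in U\setminus \overline{B_e}$ and every $f\in\mathbb C[x,y]_{(de)}$ with $f(1,0)=1$, the system
$$F(h_1,\dots,h_d)=f,\qquad h_i\in \mathbb C[x,y]_{(e)},\quad h_i(1,0)=c_i , \tag{2}$$
has exactly $\dfrac{(de)!}{(e!)^d}$ solutions counted with multiplicity. In particular it has at least one. Consequently every $f\in\mathbb C[x,y]_{(de)}$ is of the form $F(h_1,\dots,h_d)$.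

**Theorem C.**

1. Let $F$ be a smooth form of degree $d\ge2$ in $n$ variables. Then [for all $e\ge1$, every $f\in\mathbb C[x,y]_{(de)}$ has the form $F(h_1,\dots,h_n)$ with $h_i\in\mathbb C[x,y]_{(e)}$] if and only if $n\ge d$.
2. If $d\ge2$ and $e\ge d-1$, a general $f\in\mathbb C[x,y]_{(de)}$ is not a sum of $d-1$ $d$-th powers. If $e=1$ and $d\ge2$, then $x^{d-1}y$ is not. So in these ranges the bound $d$ in Theorem A is optimal.

No claim is made about the optimality of $d$ in Theorem A for $2\le e\le d-2$.

**Theorem D.** Theorem B remains true if "smooth" is weakened to "the pair $(\mathbb P^{d-1},\{F=0\})$ is log canonical".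

## 3. The cases $d=1$, $d=2$, $e=1$, and the product form

For $d=1$ take $h_1=f$.

For $d=2$ we have $z_1^2+z_2^2=(z_1+iz_2)(z_1-iz_2)$, so the question is whether a form of degree $2e$ is a product of two forms of degree $e$. It is, because a binary form splits into linear factors. With the normalization (2), write $f=\prod_{j=1}^{2e}(x-r_jy)$. A solution amounts to a choice of which $e$ factors go into $h_1+ih_2$, since the leading coefficients $c_1\pm ic_2$ are prescribed and have product $1$. When the $r_j$ are distinct there are $\binom{2e}{e}=(2e)!/(e!)^2$ solutions, as Theorem B predicts.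

The form $F=z_1\cdots z_d$ behaves in the same way for every $d$. The solutions of $h_1\cdots h_d=f$ with $h_i(1,0)=c_i$, $\prod c_i=1$, are the distributions of the $de$ roots of $f$ among $d$ factors of degree $e$. There are $(de)!/(e!)^d$ of them if the roots are distinct. This $F$ is singular for $d\ge3$, so it falls under Theorem D and not under Theorem B.

For $e=1$ and the Fermat form, try $h_i=\gamma x+a_iy$ with the same $\gamma$ for all $i$, where $d\gamma^d=1$. Then
$$\sum_{i=1}^d(\gamma x+a_iy)^d=x^d+\sum_{m=1}^d\binom dm\gamma^{d-m}\,(a_1^m+\dots+a_d^m)\,x^{d-m}y^m .$$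
If $f=x^d+\sum f_mx^{d-m}y^m$, we must find $a_1,\dots,a_d$ with prescribed power sums of orders $1,\dots,d$. By Newton's identities this is the same as prescribing the elementary symmetric functions, so $a_1,\dots,a_d$ are the roots of a known polynomial of degree $d$, in any order. If the roots are distinct, there are $d!$ solutions, again as predicted.

So it helps to prescribe the coefficients of $x^e$ in the $h_i$. For $e\ge2$ the equations are no longer power sums, and we need another reason for their solvability.

## 4. Dominance is not surjectivity

The first thing to try is to count parameters. The map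
$$\Phi:(h_1,\dots,h_d)\mapsto h_1^d+\dots+h_d^d,\qquad \mathbb C^{d(e+1)}\to\mathbb C^{de+1},$$
has $d-1$ parameters to spare. One could try to show that its differential $(k_i)\mapsto d\sum h_i^{d-1}k_i$ is surjective at some point. This would make $\Phi$ dominant, so that a general $f$ is a sum of $d$ $d$-th powers. The conjecture, however, is about every $f$.

Here is a case where the two differ. Take sums of two cubes of linear forms, $(h_1,h_2)\mapsto h_1^3+h_2^3$, a map $\mathbb C^4\to\mathbb C^4$. At $(h_1,h_2)=(x,y)$ the image of the differential contains $x^2\cdot x,\ x^2\cdot y,\ y^2\cdot x,\ y^2\cdot y$, which is a basis of the cubic forms. So the map is dominant. Nevertheless $x^2y$ is not in the image, by Theorem C(2) with $d=3$, proved in Section 8. It is only a limit of points in the image: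
$$x^2y=\lim_{\varepsilon\to0}\frac{(x+\varepsilon y)^3-x^3}{3\varepsilon}.$$
With three cubes it is reached: $6x^2y=(x+y)^3-(x-y)^3-2y^3$.

What is missing is compactness. One would like to pass to projective spaces, where images are closed. But $[h]\mapsto[F(h)]$ is undefined at nonzero tuples with $F(h)=0$, and for $d\ge2$ these exist: for the Fermat form take $(h,\zeta h,0,\dots,0)$ with $\zeta^d=-1$. To conclude, we need a slice of the space of tuples on which no such cancellation occurs.

## 5. A weighted homogeneous square system

The slice is the one from the case $e=1$: fix the coefficients of $x^e$ in the $h_i$. The number of remaining unknowns is $de$, and so is the number of equations. The next proposition shows that everything then depends on whether $c$ lies in the bad set. It holds for every nonzero form $F$, smooth or not.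

**Proposition 1.** Let $d\ge2$, $e\ge1$, let $F$ be a nonzero form of degree $d$ in $d$ variables, and let $c\in U\setminus B_e$. Then for every $f\in\mathbb C[x,y]_{(de)}$ with $f(1,0)=1$ the system (2) has exactly $(de)!/(e!)^d$ solutions counted with multiplicity.

*Proof.*

**Step 1: set up the system and its grading.** Take unknowns $a=(a_{ik})_{1\le i\le d,\ 1\le k\le e}$ and put
$$h_i=c_ix^e+\sum_{k=1}^e a_{ik}x^{e-k}y^k,\qquad F(h_1,\dots,h_d)=x^{de}+\sum_{m=1}^{de}P_m(a)\,x^{de-m}y^m .$$
The coefficient of $x^{de}$ is $F(c)=1$. Give $a_{ik}$ weight $k$. Substituting $y\mapsto\lambda y$ replaces $a_{ik}$ by $\lambda^ka_{ik}$ on the left and multiplies the coefficient of $x^{de-m}y^m$ by $\lambda^m$ on the right. So $P_m$ is weighted homogeneous of weight $m$. If $f=x^{de}+\sum_m b_mx^{de-m}y^m$, then (2) is the system $P_m(a)=b_m$ for $1\le m\le de$.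

**Step 2: the only solution of $P_1=\dots=P_{de}=0$ is $a=0$.** This is where $c\notin B_e$ is used. If $P(a)=0$, put $x=1$, $y=t$. The tuple $h(t)=(h_i(1,t))_i$ has entries of degree at most $e$, satisfies $F(h(t))\equiv1$, and has $h(0)=c\notin B_e$. By the definition of $B_e$ it is constant, so $a=0$.

**Step 3: $\mathbb C[a]$ is a finite module over $R=\mathbb C[P_1,\dots,P_{de}]$.** This turns the information at $b=0$ into information about all $b$. By Step 2 and the Nullstellensatz, $\mathbb C[a]/(P_1,\dots,P_{de})$ is finite-dimensional. Let $\beta_1,\dots,\beta_r\in\mathbb C[a]$ be weighted homogeneous lifts of a basis of it. They generate $\mathbb C[a]$ over $R$, by induction on the weight: a homogeneous $u$ of weight $n$ can be written $u=\sum_j\gamma_j\beta_j+\sum_mP_mu_m$ with $\gamma_j\in\mathbb C$ and $u_m$ homogeneous of weight $n-m<n$, and each $u_m$ lies in $\sum_jR\beta_j$ by induction.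

Hence the field $\mathbb C(a)$, of transcendence degree $de$, is algebraic over the field generated by the $de$ elements $P_m$. So the $P_m$ are algebraically independent, and $R$ is a polynomial ring.

**Step 4: the module is free, and its rank is $(de)!/(e!)^d$.** We compare Hilbert series $H(q)=\sum_n\dim(\text{weight } n)\,q^n$. We have
$$H_{\mathbb C[a]}(q)=\prod_{k=1}^e\frac1{(1-q^k)^d},\qquad H_R(q)=\prod_{m=1}^{de}\frac1{1-q^m}.$$
The polynomial ring $\mathbb C[a]$ is Cohen–Macaulay. So $de$ homogeneous elements of positive weight in it with finite-dimensional quotient form a regular sequence. Dividing by $P_m$, a nonzerodivisor modulo $P_1,\dots,P_{m-1}$, multiplies the Hilbert series by $1-q^m$. Therefore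
$$\sum_{j=1}^rq^{\deg\beta_j}=H_{\mathbb C[a]/(P)}(q)=\frac{\prod_{m=1}^{de}(1-q^m)}{\prod_{k=1}^e(1-q^k)^d}. \tag{3}$$
The surjection from the free graded $R$-module on generators of weights $\deg\beta_1,\dots,\deg\beta_r$ onto $\mathbb C[a]$ goes between graded vector spaces with finite-dimensional pieces. By (3) the two have the same Hilbert series, so it is an isomorphism. Numerator and denominator in (3) have the same number $de$ of factors, so letting $q\to1$ gives
$$r=\frac{\prod_{m=1}^{de}m}{\prod_{k=1}^ek^d}=\frac{(de)!}{(e!)^d}.$$

**Step 5: read off the fibers.** Since $\mathbb C[a]\cong R^r$ as an $R$-module, the ring $\mathbb C[a]/(P_1-b_1,\dots,P_{de}-b_{de})$ has dimension exactly $r$ for every $b\in\mathbb C^{de}$. This is the number of solutions of $P(a)=b$ counted with multiplicity. $\square$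

As an illustration take $d=2$, $e=1$, $F=z_1^2+z_2^2$, $c=(1,0)$. Then $P_1=2a_{11}$ and $P_2=a_{11}^2+a_{21}^2$. The quotient has basis $1,a_{21}$, and (3) reads $1+q=(1-q)(1-q^2)/(1-q)^2$.

The condition $c\notin B_e$ cannot be ignored. Take $d=3$, $e=1$, the Fermat cubic, and $c=(1,0,0)\in B_1$. Writing $a_i=a_{i1}$,
$$(x+a_1y)^3+(a_2y)^3+(a_3y)^3=x^3+3a_1x^2y+3a_1^2xy^2+(a_1^3+a_2^3+a_3^3)y^3,$$
and $f=x^3+xy^2$ is not reached: the coefficient of $x^2y$ forces $a_1=0$, and then the coefficient of $xy^2$ is $0$.

So the problem is now to show that not every point of $U$ is bad.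

## 6. Polynomial curves on $U$ do not pass through a general point

**Lemma 2.** Let $F$ be a smooth form of degree $d\ge2$ in $d$ variables. Then $B_e$ is constructible and $\dim\overline{B_e}\le d-2$. In particular $U\setminus\overline{B_e}$ is nonempty and dense in $U$.

Let $V_s$ be the set of polynomial curves of degree exactly $s$ on $U$, with $1\le s\le e$. A dimension count suggests the lemma. A tuple of polynomials of degree at most $s$ has $d(s+1)$ coefficients, and $F(h(t))\equiv1$ is $ds+1$ equations, so the expected dimension of $V_s$ is $d-1$. Replacing $h(t)$ by $h(\lambda t)$ does not change $h(0)$, so the fibers of $h\mapsto h(0)$ have dimension at least $1$, and the expected dimension of the image is at most $d-2$.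

The count fails because $V_s$ may be larger than expected. For the Fermat cubic, $V_s$ contains all curves $(1,p,-p)$ with $p$ a polynomial of degree $s$. This is a family of dimension $s+1$, which exceeds $d-1=2$ as soon as $s\ge2$. In this example the family still covers only a curve in $U$, but the count does not show it. It also shows that the bound in Lemma 2 is attained for this $F$: here $\dim\overline{B_e}=1=d-2$.

What helps is to use the equations along one curve and ignore the dimension of $V_s$. If the curves of degree $s$ sweep out $U$, then there is a curve $h$ which can be moved in $d-1$ independent directions, and the first-order motions are tuples of polynomials of degree at most $s$, tangent to $U$ along $h$. The velocity $h'$ is also tangent to $U$, and its degree is at most $s-1$. Replacing one of the motions by $h'$ gives a frame of tangent fields whose total degree is too small: the normal vector computed from the frame has degree below $(d-1)s$, while the normal vector $\nabla F(h)$ has degree exactly $(d-1)s$.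

For $d=2$ there is nothing to sweep, and the argument is short. Let $h$ be a polynomial curve of degree $s\ge1$ and $N=\nabla F(h)$. The vectors $(h_2',-h_1')$ and $N$ are both orthogonal to $h'\neq0$, so $(h_2',-h_1')=\mu N$ with $\mu\in\mathbb C(t)$ nonzero. Since $N\cdot h=2$ by (1), $2\mu=h_2'h_1-h_1'h_2$ is a polynomial. By smoothness $N$ has degree $s$ (as shown in Step 2 below), so $\mu N$ has degree at least $s$. But $h'$ has degree at most $s-1$, a contradiction. So $B_e=\emptyset$, which for $F=z_1z_2$ we already knew from the units of $\mathbb C[t]$.

*Proof of Lemma 2.* The set $V_s$ is locally closed in the affine space $(\mathbb C[t]_{\le s})^d$: it is given by the equations $F(h(t))\equiv1$ and the open condition that some coefficient of $t^s$ is nonzero. With $\mathrm{ev}_0(h)=h(0)$ we have $B_e=\bigcup_{s=1}^e\mathrm{ev}_0(V_s)$, so $B_e$ is constructible by Chevalley's theorem. Since $U$ has pure dimension $d-1$, the last sentence of the lemma follows from the dimension bound. Suppose that $\dim\overline{B_e}=d-1$.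

**Step 1: produce $d-1$ independent motions of one curve.** This step uses only that $F$ is a nonzero form, and we use it again in Section 9. There are finitely many irreducible components of the $V_s$, so for some $s$ there is an irreducible component $W$ of $V_s$, taken with its reduced structure, such that $Z=\overline{\mathrm{ev}_0(W)}\subset U$ has dimension $d-1$. By generic smoothness in characteristic $0$, there is a smooth point $h$ of $W$ such that $h(0)$ is a smooth point of $Z$ and $T_hW\to T_{h(0)}Z$, $k\mapsto k(0)$, is surjective. Now $T_{h(0)}Z\subset T_{h(0)}U$ and both have dimension $d-1$, so they are equal.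

Put $N(t)=\nabla F(h(t))\in\mathbb C[t]^d$. The coefficients of $F(h(t))-1$ vanish on $W$. Differentiating them at $h$, we see that every $k\in T_hW\subset(\mathbb C[t]_{\le s})^d$ satisfies $N\cdot k=0$ identically in $t$. So there are
$$k^{(1)},\dots,k^{(d-1)}\in T_hW\subset(\mathbb C[t]_{\le s})^d,\qquad N\cdot k^{(j)}=0, \tag{4}$$
with $k^{(1)}(0),\dots,k^{(d-1)}(0)$ a basis of $T_{h(0)}U$. Some maximal minor of the matrix $(k^{(1)},\dots,k^{(d-1)})$ is nonzero at $t=0$. So the $k^{(j)}$ are linearly independent over $\mathbb C(t)$ and form a basis of the $(d-1)$-dimensional space $N^\perp=\{v\in\mathbb C(t)^d:N\cdot v=0\}$.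

**Step 2: collect three facts about $N$.** First, Euler's identity (1) gives
$$N\cdot h=d\,F(h)=d. \tag{5}$$
Second, differentiating $F(h(t))\equiv1$ in $t$ gives $N\cdot h'=0$, so $h'\in N^\perp$. Third, some component $N_i$ has degree exactly $(d-1)s$. Indeed, let $\ell\ne0$ be the vector of coefficients of $t^s$ in $h$. Since $\partial_iF$ is a form of degree $d-1$, $N_i$ has degree at most $(d-1)s$, and the coefficient of $t^{(d-1)s}$ in it is $\partial_iF(\ell)$. As $F$ is smooth, $\partial_iF(\ell)\ne0$ for some $i$. This is the only place where the proof uses that $F$ is smooth.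

**Step 3: replace one motion by the velocity.** Since $s\ge1$, $h'\ne0$. By the exchange lemma in $N^\perp$, $h'$ together with some $d-2$ of the $k^{(j)}$ is again a $\mathbb C(t)$-basis of $N^\perp$. Renumber so that these are $k^{(1)},\dots,k^{(d-2)}$.

For $v_1,\dots,v_{d-1}\in\mathbb C(t)^d$ let $v_1\times\dots\times v_{d-1}$ be the vector defined by
$$(v_1\times\dots\times v_{d-1})\cdot u=\det(u,v_1,\dots,v_{d-1})\qquad\text{for all }u .$$
Its entries are, up to sign, the maximal minors of $(v_1,\dots,v_{d-1})$. It is nonzero if and only if the $v_j$ are independent, and it is orthogonal to every $v_j$. Put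
$$w=h'\times k^{(1)}\times\dots\times k^{(d-2)} .$$
Then $w\ne0$, and $w$ is orthogonal to $N^\perp$. The vectors orthogonal to the $(d-1)$-dimensional space $N^\perp$ form a line, which contains $N\neq0$. So $w=\mu N$ with $0\ne\mu\in\mathbb C(t)$.

**Step 4: $\mu$ is a polynomial.** Pair $w=\mu N$ with $h$ and use (5):
$$d\,\mu=\mu N\cdot h=w\cdot h=\det(h,h',k^{(1)},\dots,k^{(d-2)})\in\mathbb C[t].$$

**Step 5: compare degrees.** The entries of $w$ are minors of a matrix with one column of degree at most $s-1$ and $d-2$ columns of degree at most $s$, so they have degree at most $(d-1)s-1$. On the other hand $w_i=\mu N_i$ for the index $i$ of Step 2. Since $\mu$ is a nonzero polynomial, this has degree at least $(d-1)s$. This is a contradiction. $\square$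

Without smoothness Step 2 fails, and the lemma can fail too. Let $F=z_1z_2(z_1-z_2)$, regarded as a form of degree $3$ in the variables $z_1,z_2,z_3$. Through every $c\in U$ passes the curve $h(t)=(c_1,c_2,c_3+t)$, so $B_1=U$. Here $s=1$, but $N$ is constant and does not have degree $(d-1)s=2$.

## 7. Proof of Theorems B and A

*Proof of Theorem B.* By Lemma 2, $\overline{B_e}$ has dimension at most $d-2$, and it depends only on $F$ and $e$. For $c\in U\setminus\overline{B_e}$, Proposition 1 gives the number of solutions of (2), and $(de)!/(e!)^d>0$. It remains to treat an arbitrary $f$.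

**Reduction to $f(1,0)=1$.** If $f=0$ take all $h_i=0$. If $f\ne0$, choose $p\in\mathbb C^2$ with $f(p)\neq0$. Since $f(\lambda p)=\lambda^{de}f(p)$ and $de\ge1$, we may rescale $p$ so that $f(p)=1$; in particular $p\ne0$. Take $g\in GL_2(\mathbb C)$ with $g(1,0)=p$. Then $f\circ g$ takes the value $1$ at $(1,0)$. Choosing $c\in U\setminus\overline{B_e}$, which is possible by Lemma 2, we get $f\circ g=F(H_1,\dots,H_d)$ with $H_i\in\mathbb C[x,y]_{(e)}$. Hence $f=F(H_1\circ g^{-1},\dots,H_d\circ g^{-1})$. $\square$

*Proof of Theorem A.* For $d=1$ take $h_1=f$. For $d\ge2$ apply Theorem B to the smooth form $z_1^d+\dots+z_d^d$. $\square$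

## 8. How many variables are needed: proof of Theorem C

**Part (1), $n\ge d$: restrict $F$ to a $d$-dimensional subspace.** By induction on $n$ we show that a smooth form $F$ of degree $d$ in $n\ge d$ variables restricts to a smooth form on some $d$-dimensional linear subspace $L\subset\mathbb C^n$. If $n=d$ there is nothing to do. If $n>d$, consider a hyperplane $H=\{\lambda\cdot z=0\}$, $\lambda\neq0$. The gradient of $F|_H$ vanishes at $z\in H\setminus\{0\}$ if and only if $\nabla F(z)$ vanishes on $H$, that is, $\nabla F(z)=\kappa\lambda$ for some $\kappa\in\mathbb C$. In this case $\kappa\ne0$ because $F$ is smooth, and $d\,F(z)=\nabla F(z)\cdot z=\kappa\,\lambda\cdot z=0$ by (1). So $[\lambda]$ lies in the image of the morphism $[z]\mapsto[\nabla F(z)]$ from $\{F=0\}\subset\mathbb P^{n-1}$ to the dual projective space. The source has dimension $n-2$ and the target has dimension $n-1$. So for a general $\lambda$ the form $F|_H$ is smooth. It has $n-1\ge d$ variables, and we continue by induction. (This is Bertini's theorem for linear sections of $\{F=0\}$.)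

By Theorem B every $f\in\mathbb C[x,y]_{(de)}$ is a value of $F|_L$, hence of $F$.

**Part (1), $n<d$: count parameters.** Choose $e$ with $e(d-n)>n-1$; every large $e$ will do. Then $n(e+1)<de+1$. So the polynomial map $(h_i)\mapsto F(h)$ from $\mathbb C^{n(e+1)}$ to $\mathbb C[x,y]_{(de)}\cong\mathbb C^{de+1}$ is not dominant, and a general $f$ is not a value of $F$.

**Part (2), $e\ge d-1$: count parameters again.** We have $(d-1)(e+1)=de+(d-1-e)<de+1$, so sums of $d-1$ $d$-th powers are not dense in $\mathbb C[x,y]_{(de)}$. A general $f$ is not such a sum.

**Part (2), $e=1$: find a differential operator that kills the sum but not $x^{d-1}y$.** Suppose that $x^{d-1}y$ is a sum of at most $d-1$ $d$-th powers of linear forms. Grouping proportional terms and dropping zeros (a scalar multiple of $L^d$ is again a $d$-th power over $\mathbb C$), we get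
$$x^{d-1}y=\sum_{i=1}^rL_i^d,\qquad r\le d-1,$$
with pairwise non-proportional nonzero $L_i$. Clearly $r\ge1$. For $L_i=\alpha_ix+\beta_iy$ put $\theta_i=\beta_i\partial_x-\alpha_i\partial_y$, so that $\theta_iL_i=0$ and hence $\theta_iL_i^d=0$. The product
$$G=\prod_{i=1}^r\theta_i=\sum_{k=0}^rg_k\,\partial_x^{r-k}\partial_y^k$$
kills the sum $\sum L_i^d$, since the $\theta_i$ commute. As a form in $\partial_x,\partial_y$ it is nonzero and squarefree. But $x^{d-1}y$ is linear in $y$, so only $k=0,1$ contribute:
$$0=G(x^{d-1}y)=\alpha\,g_0\,x^{d-1-r}y+\beta\,g_1\,x^{d-r},$$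
with $\alpha=(d-1)(d-2)\cdots(d-r)$ and $\beta=(d-1)(d-2)\cdots(d-r+1)$ (an empty product if $r=1$). Both are nonzero because $r\le d-1$. So $g_0=g_1=0$. If $r=1$ this means $G=0$, a contradiction. If $r\ge2$ then $\partial_y^2$ divides $G$, contradicting squarefreeness. $\square$

## 9. Log canonical $F$ and logarithmic forms: proof of Theorem D

Let $F$ be a form of degree $d\ge2$ in $d$ variables such that $(\mathbb P^{d-1},D)$ is log canonical, where $D=\{F=0\}$. Then $D$ is reduced. Proposition 1, the reduction to $f(1,0)=1$, and the constructibility of $B_e$ did not use smoothness of $F$. So it suffices to prove $\dim\overline{B_e}\le d-2$. We saw that some condition on $F$ is needed. For three concurrent lines, $F=z_1z_2(z_1-z_2)$, which Definition 6 excludes, not only the lemma but also the conclusion fails: the values of $F$ depend on $2(e+1)$ parameters, fewer than $3e+1$ when $e\ge2$.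

In Section 6 the degree of the normal vector was read off from the point of the curve at infinity. We now replace the degree count by a differential form on a compactification of $U$ with simple poles at infinity. It is pulled back to a family of affine lines, where such forms vanish.

**Definition 7 (logarithmic forms).** Let $Y$ be smooth and $E\subset Y$ a reduced simple normal crossings divisor. The sheaf $\Omega_Y^p(\log E)$ consists of the rational $p$-forms which, near a point where $E=\{u_1\cdots u_r=0\}$ in local coordinates $u_1,\dots,u_n$, are combinations with regular coefficients of $p$-fold wedge products of $\frac{du_1}{u_1},\dots,\frac{du_r}{u_r},du_{r+1},\dots,du_n$.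

In top degree these are exactly the forms with at most simple poles along $E$, that is, the sections of $\mathcal O_Y(K_Y+E)$. They pull back well. If $\psi:Y'\to Y$ is a morphism of smooth varieties and $E'=\psi^{-1}(E)_{\rm red}$ is a smooth divisor with local equation $v=0$, then $\psi^*u_i=(\text{unit})\cdot v^m$ with $m\ge 0$. So $\psi^*\frac{du_i}{u_i}$ is $m\frac{dv}v$ plus a regular form, and $\psi^*$ sends $\Omega^p_Y(\log E)$ to $\Omega^p_{Y'}(\log E')$.

Example: $\Omega^1_{\mathbb P^1}(\log\infty)\cong\mathcal O(-2+1)=\mathcal O(-1)$ has no nonzero global sections. By hand: a form regular on $\mathbb A^1$ is $p(t)\,dt$, and with $t=1/u$ we have $dt=-du/u^2$, so $p(t)\,dt$ has a pole of order $2+\deg p\ge2$ at $\infty$ unless $p=0$.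

**Step 1: compactify $U$.** Let $X=\{F(z)=z_0^d\}\subset\mathbb P^d$ and $X_0=X\cap\{z_0=0\}\cong D$. Setting $z_0=1$ shows $X\setminus X_0=U$. At a singular point of $X$ we have $dz_0^{d-1}=0$ and $\nabla F(z)=0$. So the singular locus of $X$ lies in $X_0$, over $\operatorname{Sing}D$. As $D$ is reduced of dimension $d-2$, the singular locus has dimension at most $d-3$, which is codimension at least $2$ in $X$. A hypersurface with this property is normal, by Serre's criterion. A hypersurface in $\mathbb P^d$, $d\ge2$, is connected. So $X$ is irreducible.

**Step 2: a form $\omega$ on $X$ with $\operatorname{div}\omega=-X_0$.** On the open set of $U$ where $\partial_iF\ne0$ put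
$$\omega=(-1)^{i-1}\frac{dz_1\wedge\cdots\widehat{dz_i}\cdots\wedge dz_d}{\partial_iF}.$$
These expressions agree on overlaps because $\sum\partial_iF\,dz_i=0$ on $U$. They define a form $\omega$ on $U$ without zeros or poles. (It is, up to a constant, the residue along $X$ of $\Omega/(z_0(F-z_0^d))$, where $\Omega$ is the standard homogeneous $d$-form of degree $d+1$ on $\mathbb P^d$.)

Now look near a point of $X_0$ at which $D$ is smooth. Say $z_d\ne0$ there, and put $u=z_0/z_d$, $v_i=z_i/z_d$, $v_d=1$. Then $X$ is given by $F(v)=u^d$. At the point, $F(v)=0$, so by (1) not all $\partial_iF(v)$ with $i<d$ vanish (otherwise $\partial_dF(v)=0$ too). Say $\partial_1F(v)\ne0$. Then $u,v_2,\dots,v_{d-1}$ are local coordinates on $X$, and $X_0$ is $u=0$ with multiplicity one. In terms of the affine coordinates on $U$ we have $z_i=v_i/u$ and $z_d=1/u$, so $dz_d=-u^{-2}du$ and $dz_i=u^{-1}dv_i-v_iu^{-2}du$. Hence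
$$\omega=\frac{dz_2\wedge\dots\wedge dz_d}{\partial_1F(z)}=-\frac{u^{-(d-2)}\,u^{-2}\,dv_2\wedge\dots\wedge dv_{d-1}\wedge du}{u^{-(d-1)}\,\partial_1F(v)}=-\frac{dv_2\wedge\dots\wedge dv_{d-1}\wedge du}{u\;\partial_1F(v)},$$
which has a pole of order exactly $1$ along $X_0$. Since $X$ is normal and only a set of codimension at least $2$ has been left out, $\operatorname{div}\omega=-X_0$, and $\omega$ trivializes $K_X+X_0$.

**Step 3: $(X,X_0)$ is log canonical.** Let $\pi:X\to\mathbb P^{d-1}$, $[z_0:z]\mapsto[z]$. The point $[1:0:\dots:0]$ is not on $X$, so $\pi$ is a finite morphism. Since $F=z_0^d$ on $X$, $\pi^*D=d\,X_0$. Where $F\ne0$, the equation $z_0^d=F$ shows that $\pi$ is étale. At a general point of a component of $X_0$ the local equation $F(v)$ of $D$ pulls back to $u^d$, and $d(u^d)=d\,u^{d-1}du$, so the pull-back of a generator of the top forms vanishes to order $d-1$ along $X_0$. Hence $K_X=\pi^*K_{\mathbb P^{d-1}}+(d-1)X_0$, and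
$$K_X+X_0=\pi^*(K_{\mathbb P^{d-1}}+D).$$
By Kollár–Mori, *Birational Geometry of Algebraic Varieties*, Prop. 5.20, $(X,X_0)$ is log canonical because $(\mathbb P^{d-1},D)$ is.

**Step 4: a logarithmic form on a resolution.** Let $g:\widetilde X\to X$ be a projective log resolution which is an isomorphism over the smooth open set $U$, with $E=g^{-1}(X_0)_{\rm red}$ a simple normal crossings divisor. By Step 3 and Definition 6, $g^*\omega$ has at most simple poles along the components of $E$. Away from $E$ it is regular and nowhere zero. So $g^*\omega\in H^0(\widetilde X,\Omega_{\widetilde X}^{d-1}(\log E))$, and it is nowhere zero on $g^{-1}(U)\cong U$.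

**Step 5: if $\dim\overline{B_e}=d-1$, a family of curves on which $\omega$ is not zero.** Suppose $\dim\overline{B_e}=d-1$. Step 1 of the proof of Lemma 2 applies and gives $s\ge1$, an irreducible component $W$ of $V_s$, a smooth point $h\in W$, and $k^{(1)},\dots,k^{(d-1)}\in T_hW$ as in (4), with $k^{(j)}(0)$ a basis of $T_{h(0)}U$. Independence of the vectors $k^{(j)}(t_0)$ is an open condition on $t_0$ that holds at $t_0=0$. By (4) these vectors lie in $T_{h(t_0)}U$, so for general $t_0$ they form a basis of it. Also $h'\ne0$, so $h'(t_0)\ne0$ for general $t_0$, and it lies in $T_{h(t_0)}U$. Fix such a $t_0$. By the exchange lemma, $h'(t_0)$ and the values at $t_0$ of some $d-2$ of the $k^{(j)}$ span $T_{h(t_0)}U$. Let $S\subset T_hW$ be the span of these $d-2$ tangent vectors; it has dimension $d-2$.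

Since $W$ is smooth at $h$, we can choose $\dim W-(d-2)$ regular functions near $h$, vanishing at $h$, with independent differentials whose common kernel is $S$. Near $h$ they cut out a smooth irreducible locally closed $T\subset W$ with $h\in T$ and $T_hT=S$. (For $d=2$, $T=\{h\}$.) Consider
$$\varphi:T\times\mathbb A^1\to U,\qquad(\tau,t)\mapsto\tau(t).$$
Its differential at $(h,t_0)$ sends $(k,\rho)$ to $k(t_0)+\rho\,h'(t_0)$, so it is surjective between spaces of dimension $d-1$, hence bijective. As $\omega$ has no zeros on $U$, $\varphi^*\omega$ is nonzero at $(h,t_0)$. Since $T\times\mathbb A^1$ is irreducible, $\varphi^*\omega\ne0$ on a dense open subset of it.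

**Step 6: extend the family to $t=\infty$.** All $\tau\in T$ have degree exactly $s$. With $t=1/u$,
$$[1:\tau(t)]=[u^s:u^s\tau(1/u)],$$
and at $u=0$ the right side is $[0:\ell_\tau]$, where $\ell_\tau\neq0$ is the vector of coefficients of $t^s$ in $\tau$. So $\varphi$ extends to a morphism $T\times\mathbb P^1\to X$, and the preimage of $X_0$ is $T\times\{\infty\}$.

Lift it to a rational map $\widetilde\varphi:T\times\mathbb P^1\dashrightarrow\widetilde X$. It is defined on $T\times\mathbb A^1$, because $g$ is an isomorphism over $U$. Since $T\times\mathbb P^1$ is smooth and $\widetilde X$ is projective, it is defined outside a closed set of codimension at least $2$. This closed set has dimension at most $d-3$, and its image in $T$ is closed because $\mathbb P^1$ is proper. As $\dim T=d-2$, the image is a proper closed subset of $T$. Replace $T$ by its complement. We may lose the point $h$, but $\varphi^*\omega$ was nonzero on a dense open set, so still $\varphi^*\omega\not\equiv0$. Now $\widetilde\varphi$ is a morphism, and $\widetilde\varphi^{-1}(E)=T\times\{\infty\}$ as sets.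

**Step 7: forms with a simple pole at $\infty$ vanish.** By Step 4 and the pull-back property of logarithmic forms, $\widetilde\varphi^*g^*\omega$ is a global section of
$$\Omega^{d-1}_{T\times\mathbb P^1}(\log T\times\{\infty\})\cong\mathrm{pr}_1^*K_T\otimes\mathrm{pr}_2^*\mathcal O_{\mathbb P^1}(-2+1).$$
Its restriction to each fiber $\{\tau\}\times\mathbb P^1$ is a section of $\mathcal O_{\mathbb P^1}(-1)$, hence zero. So $\widetilde\varphi^*g^*\omega=0$. But on $T\times\mathbb A^1$ this form is $\varphi^*\omega$, which is not identically zero. This contradiction proves $\dim\overline{B_e}\le d-2$, and with it Theorem D. $\square$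

The form $F=z_1\cdots z_d$ is covered by Theorem D, by the example in Definition 6. Here $\omega$ is, up to sign, $\dfrac{dz_2}{z_2}\wedge\dots\wedge\dfrac{dz_d}{z_d}$ on $U\cong(\mathbb C^*)^{d-1}$: take $i=1$ in Step 2 and use $\partial_1F=z_2\cdots z_d$. The count $(de)!/(e!)^d$ is the number of ways to distribute the $de$ roots of $f$ among $d$ factors of degree $e$, in agreement with Section 3.
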